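# Hermitian form schemes that no field realizes

Throughout, $R$ is a real closed field (for example $R=\mathbb R$), $\mathbf i=\sqrt{-1}$ and $C=R(\mathbf i)$. Recall that $C$ is algebraically closed and that every positive element of $R$ is a square, so $R^*=\pm R^{*2}$.

## 1. Hermitian forms over $C((x))$ and quadratic forms over $R((x))$

Two kinds of algebraic data produce the same kind of combinatorial structure.

A field $F$ of characteristic $\ne2$ gives the group $g=F^*/F^{*2}$, its element $-1=(-1)F^{*2}$ and, for each $a\in g$, the subgroup $d(a)\subset g$ of all cosets represented by the quadratic form $X^2+aY^2$ over $F$.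

For the other kind, let $D$ be a division algebra with an involutory antiautomorphism $\sigma$. Assume that $F=\{x\in D:\sigma(x)=x\}$ is contained in the center of $D$ and has characteristic $\ne2$. Put $N(x)=x\sigma(x)$, and assume $N(x)=N(\sigma(x))$. Then $N(x)\in F$. Since $N(y)$ is central,
$$N(xy)=xy\,\sigma(y)\sigma(x)=x\,N(y)\,\sigma(x)=N(x)N(y),$$
so $N:D^*\to F^*$ is a homomorphism. Moreover $F^{*2}\subset N(D^*)$, because $N(c)=c^2$ for $c\in F$. A Hermitian space is a finite-dimensional left $D$-vector space $V$ with a non-degenerate $f:V\times V\to D$ that is $D$-linear in the first variable and satisfies $f(x,y)=\sigma(f(y,x))$. The values $f(x,x)$ lie in $F$, and $f(dx,dx)=d\,f(x,x)\,\sigma(d)=f(x,x)N(d)$, so $f$ represents whole cosets of $N(D^*)$. The Hermitian structure of $(D,\sigma)$ is therefore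
$$g=F^*/N(D^*),\qquad -1=(-1)N(D^*),$$
$$d(a)=\{\text{cosets represented by }x\sigma(x)+a\,y\sigma(y),\ x,y\in D\}.$$

**Proposition 1.1.** Let $D=C((x))$ with $\sigma$ the conjugation of coefficients, so that $F=R((x))$. The Hermitian structure of $(D,\sigma)$ equals the structure of the field $R((x))$.

**Proof.** We have $D=F(\mathbf i)$ and $N(a+\mathbf ib)=a^2+b^2$. Let $a,b\in F$ be not both $0$, and let $n$ be the smaller of their orders. The coefficient of $x^{2n}$ in $a^2+b^2$ is a sum of two squares in $R$, not both zero, so it is a positive $c\in R$. Hence $a^2+b^2=x^{2n}c(1+w)$ with $w\in xR[[x]]$. Here $c$ is a square in $R$, and $1+w$ is a square by the binomial series. So $N(D^*)=F^{*2}$. Therefore the groups $g$ agree, the elements $-1$ agree, and the nonzero values of $x\sigma(x)+a\,y\sigma(y)$ are exactly those of $X^2+aY^2$ with $X,Y\in F$. $\square$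

By hand: $g=\{1,-1,x,-x\}$, $d(1)=\{1\}$, $d(-1)=g$, $d(x)=\{1,x\}$, $d(-x)=\{1,-x\}$. For instance, in $X^2+xY^2$ the two terms have orders of different parity, so the term of smaller order decides the coset, which is $1$ or $x$.

The proof used only that every norm is a square in $F$. Now take two variables. We write $R((x,y))$ for the fraction field of $R[[x,y]]$, and similarly for $C$. With $D=C((x,y))$ and conjugation of coefficients, $x^2+y^2=N(x+\mathbf iy)$ is a norm but not a square in $R((x,y))$. Indeed, a square root would lie in the integrally closed ring $R[[x,y]]$, and its lowest form would be a linear form $\alpha x+\beta y$ with $(\alpha x+\beta y)^2=x^2+y^2$; then $\alpha\beta=0$ while $\alpha^2=\beta^2=1$, which is impossible. So the field $F$ itself has too many square classes. Some other field might still have the right structure. Does one always exist?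

## 2. Schemes, realizability, and two theorems

**Definition 2.1.** A *quadratic form scheme* is a triple $(g,-1,d)$, where $g$ is an elementary 2-group, $-1\in g$ is a distinguished element, and $d$ assigns to each $a\in g$ a subgroup $d(a)$ of $g$, such that:

- C1. $a\in d(a)$ for every $a\in g$;
- C2. $b\in d(a)$ implies $(-1)a\in d((-1)b)$, for all $a,b\in g$;
- C3. $\bigcup\{d(x):x\in a\,d(ab)\}=\bigcup\{a\,d(ax):x\in d(b)\}$, for all $a,b\in g$;
- C4. $\langle a_1,\dots,a_n,c\rangle\cong\langle b_1,\dots,b_n,c\rangle\Rightarrow\langle a_1,\dots,a_n\rangle\cong\langle b_1,\dots,b_n\rangle$.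

Here a form of dimension $n$ is a finite sequence $\langle a_1,\dots,a_n\rangle$ of elements of $g$. We put $\langle a\rangle\cong\langle b\rangle$ iff $a=b$, and $\langle a_1,a_2\rangle\cong\langle b_1,b_2\rangle$ iff $a_1a_2=b_1b_2$ and $b_1\in a_1d(a_1a_2)$. For $n\ge3$, two forms are equivalent iff they are joined by a finite chain of $n$-dimensional forms in which any two neighbours have at least $n-2$ entries in common and the remaining two entries form equivalent 2-dimensional forms.

**Definition 2.2.** An isomorphism of schemes is a group isomorphism that preserves $-1$ and $d$. A scheme is *realizable by a field* if it is isomorphic to the scheme of some field of characteristic $\ne2$.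

The smallest example for us is the scheme of $R$: $g=\{1,-1\}$, $d(1)=\{1\}$, $d(-1)=g$.

It is known that the Hermitian structure of every $(D,\sigma)$ as in Section 1 is a quadratic form scheme. The article "Quadratic Form Schemes" (https://bibliotekanauki.pl/articles/723075.pdf) says: "Whether or not these schemes are always realizable by fields is an open problem." The answer is no, and there are counterexamples with $D$ commutative and with $D$ a quaternion algebra.

**Theorem 1.** Let $D=K=C((x,y))=\mathrm{Frac}\,C[[x,y]]$ and let $\sigma$ be conjugation of coefficients, so that $F=R((x,y))=\mathrm{Frac}\,R[[x,y]]$. The scheme of Hermitian forms over $(D,\sigma)$ is not realizable by any field of characteristic $\ne2$.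

**Theorem 2.** Let $F$ be a formally real, finitely generated field extension of $R$ of transcendence degree $d\le2$, and let $D=(-1,-1)_F$ with its canonical involution. The scheme of Hermitian forms over $D$ is realizable by a field if and only if $d\le1$. (For example, it is not realizable for $F=\mathbb R(x,y)$.)

Since these Hermitian structures satisfy C1–C4, the axioms C1–C4 do not characterize the schemes of fields of characteristic $\ne2$.

## 3. Norms equal to sums of squares

In all our examples the norms turn out to be all the nonzero sums of squares. Orderings then control everything, so we first recall them.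

An ordering $P$ of a field $F$ is the same thing as a character $\mathrm{sgn}_P:F^*\to\{\pm1\}$ with $\mathrm{sgn}_P(-1)=-1$ whose set of elements of sign $+1$ is closed under addition. Let $X_F$ be the set of orderings, and let $H_F(c)=\{P\in X_F:c>_P0\}$ for $c\in F^*$. The sets $H_F(c)$ form a subbasis of the usual compact Hausdorff topology on $X_F$. The field $F$ is formally real if $-1$ is not a sum of squares; equivalently, $X_F\neq\varnothing$. Let $\Sigma$ be the group of nonzero sums of squares in $F$.

Artin's theorem says that an element of $F^*$ positive in all orderings lies in $\Sigma$. More generally, let $T\subset F$ be closed under addition and multiplication and contain all squares. Then every element that is positive in all orderings in which $T$ is nonnegative lies in $T$. (If $-1\in T$ there are no such orderings, and $T=F$ because $b=(\frac{b+1}2)^2-(\frac{b-1}2)^2$.)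

**Lemma 3.1.** Let $\chi:F^*\to\{\pm1\}$ be a character with $\chi(-1)=-1$, such that $\chi(e)=1$ implies $\chi(1+e)=1$. Then $\chi$ is the sign character of an ordering.

**Proof.** First, $\chi(e)=1$ implies $e\ne-1$, so $\chi(1+e)$ makes sense. If $\chi(e_1)=\chi(e_2)=1$, then $\chi(e_2/e_1)=1$. So $e_1+e_2=e_1(1+e_2/e_1)$ is nonzero and $\chi(e_1+e_2)=1$. $\square$

From now on $F$ is formally real, $(D,\sigma)$ is as in Section 1 with fixed field $F$, and $S=(g,-1,d)$ is its Hermitian scheme. The standing condition will be
$$N(D^*)=\Sigma.\tag{$\ast$}$$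

**Lemma 3.2.** If $(\ast)$ holds, then $g=F^*/\Sigma$, and $d([a])$ is the set of classes of nonzero elements $s+at$ with $s,t\in\Sigma\cup\{0\}$. In particular $d(1)=\{1\}$, and $-1\neq1$ in $g$. Each $P\in X_F$ gives a character $\mathrm{sgn}_P$ of $g$.

**Proof.** As $x$ runs over $D$, $x\sigma(x)$ runs over $\Sigma\cup\{0\}$; this is the description of $d$. For $a=1$ the nonzero values $s+t$ lie in $\Sigma$. Since $F$ is formally real, $-1\notin\Sigma$. Sums of squares are positive at $P$, so $\mathrm{sgn}_P$ is trivial on $\Sigma$. $\square$

## 4. Adjoining square roots to a field with the SAP property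

In $g=F^*/\Sigma$ the sums of squares have become trivial. The natural attempt to realize $S$ is to enlarge $F$ to a field $E$ in which every sum of squares of $F$ becomes a square, while keeping the orderings of $F$ under control. Here is a condition under which this works.

**Definition 4.1.** $F$ is *SAP* if every clopen subset of $X_F$ is of the form $H_F(c)$.

For example, $R((x))$ has exactly two orderings, because a series with positive lowest coefficient is $x^n$ times a square, so the sign of $x$ decides. The four subsets of $X_F$ are $H(1)$, $H(-1)=\varnothing$, $H(x)$, $H(-x)$. So $R((x))$ is SAP.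

**Theorem B.** If $F$ is formally real, $(\ast)$ holds and $F$ is SAP, then $S$ is realizable by a field.

**Proof.**

**Step 1: a maximal extension that carries one copy of each ordering of $F$.** Consider pairs $(L,s)$ with $F\subset L\subset\bar F$ ($\bar F$ a fixed algebraic closure) and $s:X_F\to X_L$ a continuous section of the restriction map. Order them by inclusion of fields and compatibility of sections; $(F,\mathrm{id})$ is one such pair. A chain $(L_\nu,s_\nu)$ has the upper bound $L=\bigcup L_\nu$, $s(P)=\bigcup s_\nu(P)$. This $s$ is continuous, because for $z\in L_\nu^*$ we have $s^{-1}(H_L(z))=s_\nu^{-1}(H_{L_\nu}(z))$. By Zorn's lemma there is a maximal pair $(E,s)$.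

**Step 2: identify the squares of $E$.** We show, for $z\in E^*$,
$$z>0\text{ at all }s(P),\ P\in X_F\iff z\in E^{*2}.\tag{1}$$
Suppose $z$ is positive at all $s(P)$ but is not a square. Put $L'=E(\sqrt z)$. Every ordering of $E$ with $z>0$ has exactly one extension to $L'$ with $\sqrt z>0$. So restriction $\{Q\in X_{L'}:\sqrt z>_Q0\}\to H_E(z)$ is a continuous bijection of compact Hausdorff spaces, hence a homeomorphism. Since $s$ takes values in $H_E(z)$, composing the inverse with $s$ gives a continuous section $X_F\to X_{L'}$ compatible with $s$, against maximality. The other direction of (1) is clear.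

**Step 3: define a map $i:E^*\to F^*/\Sigma$.** For $z\in E^*$ the set $\{P:z>_{s(P)}0\}=s^{-1}(H_E(z))$ is open, and so is its complement $s^{-1}(H_E(-z))$. By SAP it equals $H_F(c)$ for some $c\in F^*$. If $c'$ is another choice, $cc'$ is positive in all orderings, so $cc'\in\Sigma$ by Artin's theorem. Put $i(z)=[c]$, the class characterized by $\mathrm{sgn}_P(c)=\mathrm{sgn}_{s(P)}(z)$ for all $P$. Thus $i$ is a homomorphism, and its kernel is $E^{*2}$ by (1). As $s(P)$ extends $P$, $i|_{F^*}$ is the canonical map; so $i$ is surjective and $i(-1)=-1$. If $i(z)=[c]$ with $c\in F^*$, then $i(zc)=1$, so $zc\in E^{*2}$. Hence every class of $E^*/E^{*2}$ has a representative in $F^*$.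

**Step 4: $i$ preserves $d$.** Let $a,b\in F^*$ and $T=(\Sigma\cup\{0\})+a(\Sigma\cup\{0\})$. This set is closed under addition, and under multiplication because $(s+at)(s'+at')=(ss'+a^2tt')+a(st'+s't)$; it contains all squares and $a$. It is stable under multiplication by $\Sigma$, so $[b]\in d([a])$ in $S$ iff $b\in T$. In $E$, the class of $b$ is in $d(a)$ iff $b=X^2+aY^2$ with $X,Y\in E$. So we must show that these conditions on $b$ are equivalent.

If $b=s_1+at_1$ with $s_1,t_1\in\Sigma\cup\{0\}$, then $s_1,t_1$ are squares in $E$ by (1), so $b$ is represented by $X^2+aY^2$ over $E$. Conversely, let $b=X^2+aY^2$ with $X,Y\in E$. If $a>_P0$, then $b>0$ at $s(P)$, hence $b>_P0$. So $b$ is positive in all orderings in which $T$ is nonnegative, and $b\in T$ by Artin's theorem.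

Hence $i$ induces an isomorphism from the scheme of $E$ onto $S$. $\square$

## 5. Function fields of curves: Theorem 2 for $d\le1$

For $D=(-1,-1)_F$ with $F$ formally real, the norm form is $\langle1,1,1,1\rangle$. It is anisotropic, so $D$ is a division algebra. The fixed field of the canonical involution is $F$, and $N(D^*)$ is the set of nonzero sums of four squares. Pfister (*Invent. Math.* 4 (1967), 229–237) shows that in a field of transcendence degree $d$ over a real closed field every sum of squares is a sum of $2^d$ squares. So $(\ast)$ holds for $d\le2$.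

**Case $d=0$.** $F$ is algebraic over $R$ and formally real, so $F=R$. Then $N(D^*)=R^{*2}$, and, as in Proposition 1.1, the scheme is that of the field $R$.

**Case $d=1$.** By the theorem just quoted (for $d=1$ due to Witt) every sum of squares in $F$ is a sum of two squares, and $(\ast)$ holds. By Theorem B the following lemma finishes this case.

**Lemma 5.1.** A formally real, finitely generated extension $F$ of $R$ of transcendence degree $1$ is SAP.

**Proof.** In this proof $\cong$, isotropic and hyperbolic refer to quadratic forms over fields.

**Step 1: what has to be shown.** It is enough to show that for all $a,b\in F^*$ there is $c\in F^*$ with $H_F(a)\cap H_F(b)=H_F(c)$. Then the sets $H_F(c)$ are closed under finite intersections, under complements ($X_F\setminus H_F(c)=H_F(-c)$), and hence under finite unions. Since they form a subbasis, they then form a basis. A clopen set is compact, so it is a finite union of sets $H_F(c)$, hence itself of this form.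

So let $\varphi=\langle1,a,b,ab\rangle$. Its signature at $P$ is $(1+\mathrm{sgn}_Pa)(1+\mathrm{sgn}_Pb)$. By Tsen's theorem $F(\mathbf i)$ is a $C_1$-field, so over $F(\mathbf i)$ the Pfister form $\varphi$ is isotropic, hence hyperbolic. If $\varphi$ is isotropic over $F$, it is hyperbolic over $F$, all its signatures vanish, and $H_F(a)\cap H_F(b)=\varnothing=H_F(-1)$. Now let $\varphi$ be anisotropic over $F$.

**Step 2: split off the factor $\langle1,1\rangle$.** We claim $\varphi\cong\langle1,1\rangle\otimes\langle e,f\rangle$ for some $e,f\in F^*$. Let $q$ be an anisotropic form over $F$ of positive dimension that is hyperbolic over $F(\mathbf i)$. There is a nonzero vector $u+\mathbf iw$ with $q(u+\mathbf iw)=0$, that is, $q(u)=q(w)$ and $u\perp w$. If one of $u,w$ were $0$, then anisotropy would make the other $0$ too; so both are nonzero, and they span a regular plane: $q\cong q(u)\langle1,1\rangle\perp q'$. Since $\langle1,1\rangle$ is hyperbolic over $F(\mathbf i)$, Witt cancellation shows that $q'$ is again hyperbolic over $F(\mathbf i)$, and it is anisotropic over $F$. Doing this twice, starting from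 $q=\varphi$, proves the claim.

**Step 3: make the second factor represent $1$.** As $\varphi$ represents $1$, we have $1=eu+fw$ where each of $u,w$ is zero or represented by $\langle1,1\rangle$. For nonzero such $u$ we have $u\langle1,1\rangle\cong\langle1,1\rangle$: nonzero sums of two squares form a group, so both sides represent $u$, and both have determinant $1$ modulo squares. So we may replace $e$ by $eu$ if $u\ne0$, and $f$ by $fw$ if $w\ne0$, without changing $\langle1,1\rangle\otimes\langle e,f\rangle$. Now $1$ is $e+f$, $e$ or $f$, so $\langle e,f\rangle$ represents $1$ and $\langle e,f\rangle\cong\langle1,c\rangle$ with $c=ef$. Thus $\varphi\cong\langle1,1\rangle\otimes\langle1,c\rangle$.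

**Step 4: compare signatures.** At each $P$, $(1+\mathrm{sgn}_Pa)(1+\mathrm{sgn}_Pb)=2(1+\mathrm{sgn}_Pc)$. So $c>_P0$ exactly when $a>_P0$ and $b>_P0$. $\square$

## 6. Four orderings of $R((x,y))$ and the square root of $x^2+y^2$

For $F=R((x,y))$ this method stops at Step 3 of Theorem B, because the sign pattern of an element of $E$ need not be the sign pattern of an element of $F$.

**Lemma 6.1.** In $F=R((x,y))$ the clopen set $H_F(x)\cap H_F(y)$ is not of the form $H_F(c)$.

**Proof.** $F$ lies in $R((x))((y))$. For a nonzero $c$ there, let $n$ be its order in $y$, let $m$ be the order in $x$ of the coefficient of $y^n$, and let $\rho\in R^*$ be the lowest coefficient of that coefficient. For each choice of $\varepsilon_1,\varepsilon_2=\pm1$ the rule $c\mapsto\varepsilon_1^m\varepsilon_2^n\,\mathrm{sgn}(\rho)$ is an ordering, with $x$ of sign $\varepsilon_1$ and $y$ of sign $\varepsilon_2$. The product of the four signs of $c$ is $+1$. But an element positive at exactly one of the four has product $-1$, and $H_F(x)\cap H_F(y)$ contains exactly one of the four orderings. $\square$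

This only shows that one construction breaks down. For a negative answer we must exclude every field $E$, including fields that have no embedding of $F$. All that $E$ would share with $F$ is the scheme, that is, the class group and the representation of classes by binary forms.

The plan is to watch one element of $E$. If $E$ has scheme $S$, we shall find $a,b\in E^*$ whose classes correspond to $[x]$, $[y]$ and with $a+b$ corresponding to $[x+y]$. Since $d(1)=\{1\}$, $a^2+b^2$ is a square $r^2$. The class of $r$ corresponds to some $[f]$ with $f\in F^*$. Which $f$ could this be? It should behave like $\sqrt{x^2+y^2}$. For a valuation $v$ of $F$ with formally real residue field, $v(x^2+y^2)=2\min(v(x),v(y))$, so we expect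
$$v(f)\equiv\min(v(x),v(y))\pmod2.\tag{2}$$
The obvious candidates fail (2). The order $v_0$ of the lowest form rules out $f=1$, since $v_0(x)=v_0(y)=1$. The order with weights $2$ for $x$ and $1$ for $y$ has minimum $1$ but gives $x$ the even value $2$, which rules out $f=x$; symmetrically for $f=y$. In the coordinates $x$ and $x+y$, weights $1$ and $2$ give $x$ and $y$ the value $1$ and $x+y$ the value $2$, which rules out $f=x+y$.

The difficulty is that $E$ has no valuation $v$; it only sees the character $(-1)^{v}$ of $g$. We must prove (2) from signs alone.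

## 7. What a field with scheme $S$ looks like

Assume $(\ast)$ in Sections 7–10. Let $E$ be a field of characteristic $\ne2$ with a scheme isomorphism $E^*/E^{*2}\to g$, and let $i:E^*\to g$ be the induced surjective homomorphism, with kernel $E^{*2}$.

**Lemma 7.1.** $E$ is formally real, contains $\mathbb Q$, and every sum of nonzero squares in $E$ is a nonzero square.

**Proof.** Since $-1\ne1$ in $g$, $-1$ is not a square in $E$, so $a^2+b^2\ne0$ for $a,b\in E^*$. Since $d(1)=\{1\}$, $a^2+b^2=a^2(1+(b/a)^2)$ is a square. By induction every sum of nonzero squares is a nonzero square. Hence $0$ is not a sum of nonzero squares, so $-1$ is not a sum of squares, and $E$ has characteristic $0$. $\square$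

**Lemma 7.2.** For $P\in X_F$, the character $\mathrm{sgn}_P\circ i$ is the sign character of an ordering of $E$.

**Proof.** Let $\chi=\mathrm{sgn}_P\circ i$; then $\chi(-1)=-1$. Let $\chi(e)=1$. Then $1+e\ne0$ and $i(1+e)\in d(i(e))$. So $i(1+e)$ is the class of some nonzero $s+ft$ with $[f]=i(e)$ and $s,t\in\Sigma\cup\{0\}$. Since $\mathrm{sgn}_P(f)=\chi(e)=1$, $s+ft$ is positive at $P$, and $\chi(1+e)=1$. Lemma 3.1 applies. $\square$

We write $P$ also for this ordering of $E$.

**Lemma 7.3.** Let $u,w\in F^*$ with $u+w\ne0$, and let $a_0,b_0\in E^*$ with $i(a_0)=[u]$, $i(b_0)=[w]$. There are $X,Y\in E$ with $i(a_0X^2+b_0Y^2)=[u+w]$.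

**Proof.** We have $[u+w]=[u][1+w/u]$, and $1+w/u=1+uw\cdot u^{-2}$ shows $[1+w/u]\in d([uw])$. Since $i(a_0b_0)=[uw]$, there are $X,Y_1\in E$ with $i(X^2+a_0b_0Y_1^2)=[1+w/u]$. Multiply by $a_0$ and put $Y=a_0Y_1$. $\square$

## 8. Admissible valuations

**Lemma 8.1.** Let $v:F^*\to\mathbb Z$ be a valuation with formally real residue field. Then $v$ is even on $\Sigma$, so $\gamma_v([f])=(-1)^{v(f)}$ is a character of $g=F^*/\Sigma$.

**Proof.** Divide $\sum a_k^2$ (all $a_k\neq0$) by an $a_j^2$ of least value. The residue of the quotient is a sum of squares, one of which is $1$, hence nonzero. So $v(\sum a_k^2)=2v(a_j)$. $\square$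

**Definition 8.2.** A surjective valuation $v:F^*\to\mathbb Z$ with residue field $\kappa$ is *admissible* if there are orderings $q_1,q_2,q_3$ of $\kappa$ and $\bar\alpha,\bar\beta\in\kappa^*$ with $\bar\alpha+\bar\beta\ne0$, whose signs at $(q_1,q_2,q_3)$ are
$$\bar\alpha:(+,-,-),\qquad\bar\beta:(-,+,-),\qquad\bar\alpha+\bar\beta:(+,+,-).$$

The sign patterns force $q_1,q_2,q_3$ to be distinct. So a residue field such as $R$ (one ordering) or $R((\tau))$ (two orderings) does not qualify. The example that we need is the following.

**Lemma 8.3.** A surjective $v:F^*\to\mathbb Z$ with residue field $R(t)$ is admissible.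

**Proof.** For $j=1,2,3$ let $q_j$ be the ordering of $R(t)$ in which $t$ is slightly larger than $j$: a polynomial has the sign of its lowest coefficient in powers of $t-j$. So a polynomial $h$ with $h(j)\ne0$ has the sign of $h(j)$. By interpolation choose polynomials $\bar\alpha,\bar\beta$ with values $(2,-1,-1)$ and $(-1,2,-1)$ at $(1,2,3)$. Their sum has values $(1,1,-2)$. $\square$

**Lemma 8.4.** Let $v$ be admissible and $\pi$ a uniformizer. For $\varepsilon=\pm1$ the rule $\pi^nu\mapsto\varepsilon^n\,\mathrm{sgn}_{q_j}(\bar u)$ ($u$ a $v$-unit) defines an ordering $Q_j^\varepsilon$ of $F$. As characters of $g$, $Q_j^-=Q_j^+\gamma_v$.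

**Proof.** The rule is multiplicative and sends $-1$ to $-1$. Consider a sum of two positive elements. If their values differ, the term of smaller value determines the sign. If the values are equal, the sum is $\pi^n(u_1+u_2)$ with $\bar u_1,\bar u_2$ of the same sign at $q_j$, so $\bar u_1+\bar u_2$ is nonzero of that sign. In both cases the sum is positive. The two rules differ by the factor $(-1)^n$. $\square$

We can now state the precise form of (2).

**Theorem A.** Assume $(\ast)$. Let $x,y\in F^*$ with $x+y\ne0$ and $[x],[y],[x+y]$ pairwise distinct in $g$. If $S$ is realizable by a field, there is $f\in F^*$ such that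
$$v(f)\equiv\min(v(x),v(y))\pmod2\quad\text{for every admissible valuation }v\text{ of }F.$$

## 9. Real places of $E$, and why $Q_1^+$ and $Q_1^-$ have the same one

Keep $E$ and $i$. Let $H$ be the set of $h\in E$ for which there is $n\in\mathbb N$ with $-n\le h\le n$ in every ordering of $E$. It is a subring containing $\mathbb Q$. For an ordering $P$ of $E$ and $h\in H$ put
$$\lambda_P(h)=\sup\{c\in\mathbb Q:c\le_Ph\}\in\mathbb R .$$
This is the unique real $\rho$ such that $c<_Ph<_Pd$ for all rationals $c<\rho<d$. In particular $\lambda_P(h)>0$ implies $h>_P0$, and $\lambda_P(h)<0$ implies $h<_P0$. If $\lambda_P(h)=0$, nothing is said about the sign.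

To see the notions at work, apply the same definitions to the field $\mathbb R((x))$. There $H=\mathbb R[[x]]$, since a series with a pole is infinite in both orderings, and $\lambda_P(h)=h(0)$ for both orderings: they have the same $\lambda$ although $x$ changes sign.

**Lemma 9.1.** $\lambda_P:H\to\mathbb R$ is a ring homomorphism with $\lambda_P(c)=c$ for $c\in\mathbb Q$.

**Proof.** The last statement is clear. Let $\rho=\lambda_P(h)$, $\rho'=\lambda_P(h')$. Any rational $c<\rho+\rho'$ is $c_1+c_2$ with rationals $c_1<\rho$, $c_2<\rho'$, so $c<_Ph+h'$; similarly from above. So $\lambda_P$ is additive. Next, $\lambda_P(h^2)=\rho^2$. For rationals $0\le c<|\rho|<d$ we have $c<_P|h|<_Pd$, so $c^2<_Ph^2<_Pd^2$; moreover $h^2\ge_P0$; and if $\rho=0$, then $-d<_Ph<_Pd$ gives $h^2<_Pd^2$ for all rational $d>0$. Since squares of rationals are dense in $[0,\infty)$, the assertion follows. Finally $hh'=\frac12((h+h')^2-h^2-h'^2)$ gives multiplicativity. $\square$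

For Theorem A we want $\lambda_P$ to be the same for the two orderings $P=Q_1^+$ and $P\gamma_v=Q_1^-$. The point that makes this provable is that the set of rationals $c$ at which $e-c$ changes sign between $P$ and $P\gamma_v$ depends only on $\gamma_v$, not on $P$.

**Lemma 9.2.** Let $v$ be admissible. Then $\lambda_{Q_1^+}=\lambda_{Q_1^-}$ on $H$.

**Proof.** Put $\gamma=\gamma_v$, $P=Q_1^+$, $P'=Q_1^-=P\gamma$. For $j\in\{2,3\}$ put $Q=Q_j^+$, $Q'=Q_j^-=Q\gamma$. Write $A,A',B,B'$ for $\lambda_P,\lambda_{P'},\lambda_Q,\lambda_{Q'}$. Suppose $A\ne A'$.

**Step 1: recover the pair $\{A(e),A'(e)\}$ from $\gamma$ alone.** For $e\in H$ and $c\in\mathbb Q$, $c\ne e$,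
$$\mathrm{sgn}_P(e-c)\,\mathrm{sgn}_{P'}(e-c)=\gamma(i(e-c))=\mathrm{sgn}_Q(e-c)\,\mathrm{sgn}_{Q'}(e-c).$$
Let $Z(e)$ be the set of $c\in\mathbb Q\setminus\{e\}$ for which this is $-1$. We have $\lambda_P(e-c)=A(e)-c$ and $\lambda_{P'}(e-c)=A'(e)-c$. If both are positive or both negative, the two signs agree. So $Z(e)$ lies in the closed interval with endpoints $A(e),A'(e)$. If $A(e)\ne A'(e)$, then $e\notin\mathbb Q$, and $Z(e)$ contains all rationals strictly between them. So $Z(e)$ is infinite iff $A(e)\neq A'(e)$, and then $\{A(e),A'(e)\}=\{\inf Z(e),\sup Z(e)\}$. The same holds with $B,B'$ and the same set $Z(e)$. Hence $A(e)\ne A'(e)\iff B(e)\neq B'(e)$, and then $\{A(e),A'(e)\}=\{B(e),B'(e)\}$. Consequently, for all $e\in H$,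
$$(A(e)-A'(e))^2=(B(e)-B'(e))^2,\tag{3}$$
$$A(e)+A'(e)=B(e)+B'(e)\quad\text{whenever }A(e)\ne A'(e).\tag{4}$$

**Step 2: pass from equality of pairs for each $e$ to equality of homomorphisms.** Fix $e_0$ with $A(e_0)\ne A'(e_0)$. After exchanging $Q$ and $Q'$ if necessary, $B(e_0)=A(e_0)$ and $B'(e_0)=A'(e_0)$. Put $\delta=A-A'$ and $\delta'=B-B'$; these are additive, and $\delta(e_0)=\delta'(e_0)\ne0$. Let $e\in H$. For all but at most one $k\in\mathbb Q$ we have $\delta(e+ke_0)=\delta(e)+k\delta(e_0)\ne0$; choose such a $k$. Applying (4) to $e+ke_0$ and subtracting $k$ times (4) for $e_0$ gives $A(e)+A'(e)=B(e)+B'(e)$. Applying (3) to $e+ke_0$ gives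
$$(\delta(e)+k\delta(e_0))^2=(\delta'(e)+k\delta(e_0))^2\quad\text{for all }k\in\mathbb Q.$$
Comparing coefficients of $k$, $\delta(e)=\delta'(e)$. Sum and difference agree, so $A=B$ on $H$.

Doing this for $j=2$ and $j=3$, we obtain $Q_1^*=Q_1^+$ and $Q_j^*\in\{Q_j^+,Q_j^-\}$ for $j=2,3$ with one and the same homomorphism $\lambda:=\lambda_{Q_1^*}=\lambda_{Q_2^*}=\lambda_{Q_3^*}$ on $H$.

**Step 3: the product of three orderings with the same $\lambda$ is an ordering of $E$.** Let $\chi=\mathrm{sgn}_{Q_1^*}\mathrm{sgn}_{Q_2^*}\mathrm{sgn}_{Q_3^*}$, a character of $g$; write $\chi$ also for $\chi\circ i$. We have $\chi(-1)=(-1)^3=-1$. By Lemma 3.1 it suffices to show that $\chi(e)=1$ implies $\chi(1+e)=1$. Put $h=\frac1{1+e^2}$ and $k=\frac e{1+e^2}$. In every ordering $0<h\le1$ and $|k|\le1$, so $h,k\in H$ and $\lambda(h)\ge0$. There are three cases.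

- If $\lambda(h)=0$, then $h<\frac12$, that is, $e^2>1$, at each $Q_j^*$. So $1+e$ and $e$ have the same sign at each $Q_j^*$, and $\chi(1+e)=\chi(e)=1$.
- If $\lambda(h)>0$ and $\lambda(k)<0$, then $k<0$, hence $e<0$, at all three $Q_j^*$. So $\chi(e)=-1$, which is excluded.
- If $\lambda(h)>0$ and $\lambda(k)\ge0$, then $\lambda((1+e)h)=\lambda(h)+\lambda(k)>0$. So $1+e>0$ at all three $Q_j^*$, and $\chi(1+e)=1$.

**Step 4: this ordering of $E$ contradicts admissibility.** Let $\alpha,\beta\in F$ be $v$-units lifting $\bar\alpha,\bar\beta$; then $\alpha+\beta$ is a $v$-unit lifting $\bar\alpha+\bar\beta$. The sign of a unit $u$ at $Q_j^{\pm}$ is $\mathrm{sgn}_{q_j}(\bar u)$, whichever choice was made for $Q_j^*$. So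
$$\chi([\alpha])=(+)(-)(-)=1,\quad\chi([\beta])=(-)(+)(-)=1,\quad\chi([\alpha+\beta])=(+)(+)(-)=-1 .$$
Choose $a',b'\in E^*$ with $i(a')=[\alpha]$, $i(b')=[\beta]$. By Lemma 7.3 there are $X,Y\in E$ with $i(a'X^2+b'Y^2)=[\alpha+\beta]$. Since $a',b'$ are positive in the ordering $\chi$ of $E$, so is the nonzero element $a'X^2+b'Y^2$. This contradicts $\chi([\alpha+\beta])=-1$. $\square$

## 10. The class of $\sqrt{a^2+b^2}$: proof of Theorem A

**Step 1: find $a$, $b$, $a+b$ in the three given classes.** Choose $a_0,b_0\in E^*$ with $i(a_0)=[x]$, $i(b_0)=[y]$. By Lemma 7.3 there are $X,Y\in E$ with $i(a_0X^2+b_0Y^2)=[x+y]$. If $Y=0$, the left side is $[x]$; if $X=0$, it is $[y]$. Since $[x+y]\ne[x],[y]$, both $X,Y$ are nonzero. With $a=a_0X^2$ and $b=b_0Y^2$,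
$$i(a)=[x],\qquad i(b)=[y],\qquad i(a+b)=[x+y].$$

**Step 2: define $f$.** By Lemma 7.1 there is $r\in E^*$ with $r^2=a^2+b^2$. Let $i(r)=[f]$ with $f\in F^*$. Since $(\frac ar)^2+(\frac br)^2=1$, the elements $\frac ar,\frac br$ have squares $\le1$ in every ordering. So $\frac ar,\frac br,\frac{a+b}r\in H$.

**Step 3: compare $r$ with $a$, $b$, $a+b$ at an admissible $v$.** Let $P=Q_1^+$ and $P'=Q_1^-=P\gamma_v$. By Lemma 9.1, $\lambda_P(\frac ar)^2+\lambda_P(\frac br)^2=1$. At most one of $\lambda_P(\frac ar),\lambda_P(\frac br),\lambda_P(\frac{a+b}r)$ is $0$, because two zeros would force $\lambda_P(\frac ar)=\lambda_P(\frac br)=0$. Let $c\in\{a,b,a+b\}$ with $\lambda_P(\frac cr)\ne0$. By Lemma 9.2, $\lambda_{P'}(\frac cr)=\lambda_P(\frac cr)\neq0$. So $\frac cr$ has the same sign at $P$ and at $P\gamma_v$, which means $\gamma_v(i(c))=\gamma_v(i(r))$. Thus $v(f)$ has the same parity as at least two of $v(x),v(y),v(x+y)$.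

**Step 4: the minimum wins the vote.** At least two of the three numbers $v(x),v(y),v(x+y)$ equal $\min(v(x),v(y))$: if $v(x)=v(y)$ these two do, and otherwise $v(x+y)$ is the minimum. Two subsets of size at least $2$ of a set with three elements intersect. So $v(f)\equiv\min(v(x),v(y))\pmod2$. This proves Theorem A. $\square$

## 11. Real primes of $R[[x,y]]$

We turn to Theorem 1. Let $A=R[[x,y]]$, $\mathfrak m=(x,y)$ and $B=C[[x,y]]=A\oplus\mathbf iA$. Both are UFDs. A fraction $b/b'$ of elements of $B$ equals $b\bar b'/(b'\bar b')$ with $b'\bar b'\in A$. So $K=\mathrm{Frac}\,B=F(\mathbf i)$ with $F=\mathrm{Frac}\,A$, the fixed field of $\sigma$ is $F$, and $N(a+\mathbf ib)=a^2+b^2$. The field $F$ is formally real because $F\subset R((x))((y))$. Elements of $1+\mathfrak m$ are squares by the binomial series, and $R^*=\pm R^{*2}$, so $A^*=\pm A^{*2}$.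

**Definition 11.1.** An irreducible $p\in A$ is *real* if it stays prime in $B$.

For example, $x$ is real, since $B/x=C[[y]]$ is a domain; and $x^2+y^2=(x+\mathbf iy)(x-\mathbf iy)$ is irreducible in $A$ and not real. (A proper factorization in $A$ would have two factors of order $1$ with linear lowest forms over $R$ whose product is $x^2+y^2$; there are none.)

**Lemma 11.2.** If $p$ is not real, then $p\in\pm N(K^*)$.

**Proof.** Since $B$ is a UFD, $p=hk$ with nonunits $h,k\in B$. So $p^2=(h\bar h)(k\bar k)$ in $A$, and both factors are nonunits because their constant terms vanish. By unique factorization in $A$, $p$ is a unit times $h\bar h$, so $p=\pm u^2h\bar h=\pm N(uh)$ with $u\in A^*$. $\square$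

**Lemma 11.3.** Let $p$ be real and $\kappa=\mathrm{Frac}(A/p)$. Then $\kappa=R((\tau))$ with $\tau\in\kappa$, and there is an $R$-homomorphism $\varphi:A\to R[[\tau]]$ with kernel $(p)$ and $\xi=\varphi(x),\eta=\varphi(y)\in\tau R[[\tau]]$, given by substitution of $\xi,\eta$, which induces the inclusion $A/p\subset\kappa$. In particular $\kappa$ is formally real, and the $p$-adic valuation $v_p$ of $F$ is even on $\Sigma$.

**Proof.**

**Step 1: $-1$ is not a square in $\kappa$.** Otherwise $u^2+w^2=0$ in $A/p$ with $w\ne0$. Then $(u+\mathbf iw)(u-\mathbf iw)=0$ in the domain $B/p=A/p\oplus\mathbf iA/p$, with both factors nonzero, which is impossible.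

**Step 2: find a complete discrete valuation ring in $\kappa$.** Since $R$ is infinite, after a linear change of coordinates $(x',y')$ the lowest form of $p$ does not vanish at $(0,1)$, so $p$ is regular in $y'$. By Weierstrass preparation $A/p$ is finite over $R[[x']]$ and contains it. So $\kappa$ is a finite extension of the complete discretely valued field $R((x'))$. Its valuation ring $\mathcal O$ is the integral closure of $R[[x']]$ in $\kappa$, a complete discrete valuation ring containing $A/p$. The residue field of $\mathcal O$ is finite over $R$, so it is $R$ or isomorphic to $C$ over $R$. In the latter case $T^2+1$ would have a simple root in the residue field, and by Hensel's lemma $-1$ would be a square in $\kappa$, against Step 1. So the residue field is $R\subset\mathcal O$, and $\mathcal O=R[[\tau]]$ for a uniformizer $\tau$.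

**Step 3: the map to $R[[\tau]]$ is a substitution.** Let $\varphi:A\to A/p\subset R[[\tau]]$. As $R[[\tau]]$ is integral over $A/p$, its maximal ideal contracts to the maximal ideal of $A/p$. So $\varphi(\mathfrak m)\subset\tau R[[\tau]]$, and hence $\varphi(\mathfrak m^N)\subset\tau^NR[[\tau]]$ for all $N$. If $f_{<N}$ is the sum of the terms of $f$ of degree less than $N$, then $\varphi(f)\equiv f_{<N}(\xi,\eta)$ modulo $\tau^N$. So $\varphi(f)=f(\xi,\eta)$.

Finally, $R((\tau))$ is formally real, and $v_p$ has residue field $\kappa$, so Lemma 8.1 gives the last assertion. $\square$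

**Lemma 11.4.** If $f\in F^*$ and $v_p(f)$ is even for all real primes $p$, then $f\in\pm N(K^*)$.

**Proof.** Factor $f$ into a unit and powers of primes. Units lie in $\pm A^{*2}\subset\pm N(K^*)$, nonreal primes lie in $\pm N(K^*)$ by Lemma 11.2, and even powers of elements of $F^*$ are norms of elements of $F$. $\square$

**Lemma 11.5.** $(\ast)$ holds for $(K,\sigma)$, and $[x],[y],[x+y]$ are pairwise distinct.

**Proof.** Clearly $N(K^*)\subset\Sigma$. Let $f\in\Sigma$. By Lemmas 11.3 and 11.4, $f\in\pm N(K^*)$. If $f=-N(z)$, then $f+N(z)=0$ would be a vanishing sum of nonzero squares in the formally real field $F$, which is impossible. So $f\in N(K^*)$. Next, $x$ and $y$ are real primes. As $v_x(xy)=v_x(x(x+y))=1$ and $v_y(y(x+y))=1$ are odd, none of $xy$, $x(x+y)$, $y(x+y)$ is in $\Sigma$. $\square$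

## 12. Two families of admissible valuations, and the proof of Theorem 1

Suppose $f$ is as in Theorem A. We want $v_0(f)$ to be odd for one admissible $v_0$, and $v_p(f)$ to be even for every real prime $p$; then Lemma 11.4 gives a contradiction. But $v_p$ has residue field $R((\tau))$, which has only two orderings, so $v_p$ is not admissible, and Theorem A says nothing about it directly. The remedy is to approximate $v_p$ by valuations $v_n$ with residue field $R(t)$, which count $p$ with weight $n+e$ and treat everything prime to $p$ independently of $n$ when $n$ is large.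

**Lemma 12.1.** Let $v_0$ be the order of the lowest homogeneous form. It is admissible, and $v_0(x)=v_0(y)=1$.

**Proof.** The map $A\to R[t][[\tau]]$, $x\mapsto\tau$, $y\mapsto t\tau$, sends $f=\sum f_k$ ($f_k$ homogeneous of degree $k$) to $\sum f_k(1,t)\tau^k$. It is injective, since $f_k\ne0$ implies $f_k(1,t)\ne0$, and $v_0$ is the restriction of $\mathrm{ord}_\tau$ on $R(t)((\tau))$. So $v_0$ is a valuation with value group $\mathbb Z$. Its residue field is contained in $R(t)$ and contains $R$ and $t=\overline{y/x}$, so it is $R(t)$. Lemma 8.3 applies. $\square$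

Now let $p$ be a real prime and $\varphi,\xi,\eta$ as in Lemma 11.3. Put $o(f)=\mathrm{ord}_\tau\varphi(f)$ for $f\in A\setminus(p)$.

**Lemma 12.2.** There are an integer $e\ge0$ and, for each large $n$, an admissible valuation $v_n$ of $F$ such that $v_n(p)=n+e$, and such that for each $f\in A\setminus(p)$ we have $v_n(f)=o(f)$ for all large $n$ (how large may depend on $f$).

**Proof.**

**Step 1: a partial derivative outside $(p)$.** The partial derivatives $p_x,p_y$ are not both in $(p)$. Otherwise $xp_x+yp_y\in\mathfrak m\,p$ would have $v_0>\ell:=v_0(p)$. But by Euler's identity its degree-$\ell$ form is $\ell$ times the lowest form of $p$, which is nonzero.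

**Step 2: deform the curve $p=0$.** Define $e$ and $\Phi_n:A\to R[t][[\tau]]$ ($n\ge1$) as follows.

- If $p_y\notin(p)$: $\partial=\partial/\partial y$, $e=o(p_y)$, and $\Phi_n$ is the substitution $x\mapsto\xi$, $y\mapsto\eta+t\tau^n$.
- Otherwise $p_x\notin(p)$: $\partial=\partial/\partial x$, $e=o(p_x)$, and $\Phi_n$ is the substitution $x\mapsto\xi+t\tau^n$, $y\mapsto\eta$.

The substitutions make sense because the images of $x,y$ are divisible by $\tau$. For $p=x$, for instance, we have $\xi=0$, $\eta=\tau$, $e=0$, and $\Phi_n$ is $x\mapsto t\tau^n$, $y\mapsto\tau$; this gives the order with weights $n$ and $1$, as in Section 6.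

**Step 3: compute orders.** Taylor's formula gives
$$\Phi_n(f)=\sum_{k\ge0}t^k\tau^{nk}\,\varphi(\partial^kf/k!).\tag{5}$$
For $n>e$ this yields $\Phi_n(p)=c\,t\,\tau^{n+e}+(\text{higher order in }\tau)$ with $c\in R^*$: the term $k=0$ vanishes because $\varphi(p)=0$, the term $k=1$ is $t\tau^n\varphi(\partial p)$, and the terms with $k\ge2$ have order $\ge2n>n+e$. For $f\in A\setminus(p)$ and $n>o(f)$ it yields $\Phi_n(f)=c_f\tau^{o(f)}+(\text{higher order})$ with $c_f\in R^*$, since the terms with $k\ge1$ have order $\ge n$.

**Step 4: $\Phi_n$ is injective for $n>e$.** Let $\Phi_n(f)=0$. Setting $t=0$ gives $\varphi(f)=0$, so $f=pf'$. As $\Phi_n(p)\ne0$ and $R[t][[\tau]]$ is a domain, $\Phi_n(f')=0$. Iterating, $f\in\bigcap_k(p^k)=0$.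

**Step 5: value group and residue field.** For $n>e$ let $v_n$ be the restriction of $\mathrm{ord}_\tau$ on $R(t)((\tau))$ to $F$ via $\Phi_n$. By Step 3, $v_n(p)=n+e$, and $v_n(f)=o(f)$ for $f\in A\setminus(p)$ and $n>o(f)$. As $\tau\in\kappa=\mathrm{Frac}(A/p)$, there are $f_1,f_2\in A\setminus(p)$ with $o(f_1)-o(f_2)=1$. For all large $n$, $\pi=f_1/f_2$ has $v_n(\pi)=1$ with leading coefficient in $R^*$, so $p\,\pi^{-(n+e)}$ has residue in $R^*t$. So for all large $n$, $v_n$ has value group $\mathbb Z$, and its residue field is contained in $R(t)$ and contains $R$ and $t$. By Lemma 8.3 it is admissible. $\square$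

**Proof of Theorem 1.** Suppose $S$ is realizable. By Lemma 11.5, Theorem A applies to $x,y$; let $f$ be the element it provides.

**Step 1: $v_p(f)$ is even for every real prime $p$.** Write $f=p^mf'/f''$ with $f',f''\in A\setminus(p)$. For large $n$,
$$v_n(f)=m(n+e)+o(f')-o(f'').$$
On the other hand, $\min(v_n(x),v_n(y))$ is constant for large $n$. Indeed, if $x,y\notin(p)$, it equals $\min(o(x),o(y))$. If $x\in(p)$, then $x$ is $p$ times a unit and $y\notin(p)$; so $v_n(x)=n+e\to\infty$, while $v_n(y)=o(y)$ for large $n$. The case $y\in(p)$ is the same. Compare the congruences of Theorem A for $v_n$ and $v_{n+1}$ with $n$ large: the right sides are equal, and the left sides differ by $m$. So $m=v_p(f)$ is even.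

**Step 2: contradiction at $v_0$.** By Lemmas 11.4 and 11.5, $f\in\pm N(K^*)=\pm\Sigma$. As $v_0$ has formally real residue field $R(t)$, $v_0(f)$ is even by Lemma 8.1. But Theorem A and Lemma 12.1 give $v_0(f)\equiv\min(v_0(x),v_0(y))=1\pmod2$. $\square$

We also learn what happens if the construction of Section 4 is run on $F=R((x,y))$. For every maximal pair $(E,s)$ some $z\in E^*$ must have a set $\{P:z>_{s(P)}0\}$ that is not of the form $H_F(c)$, because this was the only place where the proof of Theorem B used SAP.

## 13. Function fields of surfaces: Theorem 2 for $d=2$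

Let $F$ be as in Theorem 2 with $d=2$. We saw in Section 5 that $D=(-1,-1)_F$ is a division algebra and that $(\ast)$ holds. The strategy is that of Section 12, with a real point of a surface in place of $R[[x,y]]$. It is easier in one respect: the valuations along real curves are themselves admissible, because a real algebraic curve has many real points. It is harder in another: factoring happens in a local ring that is not complete.

We use the Artin–Lang theorem: if $Z$ is an affine integral $R$-variety with formally real function field, then for every nonzero $h\in R[Z]$ there is $z\in Z(R)$ with $h(z)\ne0$ (Bochnak–Coste–Roy, *Real Algebraic Geometry*).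

**Step 1: choose a local ring.** Let $X$ be an affine integral $R$-variety with function field $F$. Its regular locus is nonempty and open. Applying Artin–Lang to a nonzero $h$ that vanishes outside it, we get a regular point $P\in X(R)$. Let $O=\mathcal O_{X,P}$. This is a 2-dimensional regular local ring, hence a UFD, with residue field $R$, maximal ideal $\mathfrak m=(x,y)$ and completion $\hat O=R[[x,y]]$. So $F\subset R((x,y))$.

**Step 2: the admissible valuation at the point.** Let $v_P$ be the $\mathfrak m$-adic order, that is, the restriction of $v_0$ from $R((x,y))$. We have $v_P(x)=v_P(y)=1$, so the value group is $\mathbb Z$. The residue field is contained in $R(t)$ and contains $R$ and $t=\overline{y/x}$, so it is $R(t)$, and $v_P$ is admissible by Lemma 8.3.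

**Step 3: the admissible valuations along real curves.** Let $p\in O$ be a prime element with $\kappa(p)=\mathrm{Frac}(O/p)$ formally real. We show that $v_p$ is admissible. The field $\kappa(p)$ is the function field of the integral curve $Z\subset X$ defined by the prime $pO\cap R[X]$. Only finitely many points of $Z$ are singular. Given these and any finite set of real points of $Z$, there is a nonzero $h\in R[Z]$ vanishing at all of them. So Artin–Lang shows that $Z$ has infinitely many regular real points. Choose three, $z_1,z_2,z_3$. Then $\kappa(p)\subset\mathrm{Frac}\,\hat{\mathcal O}_{Z,z_j}=R((\tau))$, and pulling back the ordering with $\tau>0$ gives an ordering $q_j$ of $\kappa(p)$ in which each $h\in R[X]$ with $h(z_j)\ne0$ has the sign of $h(z_j)$. By the Chinese remainder theorem there are $\alpha,\beta\in R[X]$ with values $(2,-1,-1)$ and $(-1,2,-1)$ at $(z_1,z_2,z_3)$. Their sum has values $(1,1,-2)$. So the residues of $\alpha,\beta$ in $\kappa(p)$ are as required by Definition 8.2.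

**Step 4: $[x],[y],[x+y]$ are distinct.** The classes of $x,y,x+y$ in $\mathfrak m/\mathfrak m^2$ are pairwise independent. So each of the three elements is part of a regular system of parameters, the quotients $O/(x)$, $O/(y)$, $O/(x+y)$ are discrete valuation rings, and the three elements are pairwise non-associate primes of $O$. Their residue fields are formally real, because $O/(x)$ etc. embed in their completions, which are isomorphic to $R[[\tau]]$. By Lemma 8.1, $v_x$ and $v_y$ are even on $\Sigma$. Since $v_x(xy)=v_x(x(x+y))=v_y(y(x+y))=1$, the three classes are pairwise distinct.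

**Step 5: factor the element $f$.** Suppose $S$ is realizable and take $f$ from Theorem A. For each prime $p$ of $O$ with $\kappa(p)$ formally real, $\min(v_p(x),v_p(y))=0$, because $p$ cannot divide both of the non-associate primes $x$ and $y$. Hence $v_p(f)$ is even by Step 3 and Theorem A. So
$$f=u\,h^2p_1\cdots p_m$$
with $u\in O^*$, $h\in F^*$, and primes $p_j$ of $O$ for which $\kappa(p_j)$ is not formally real.

**Step 6: $v_P(p_j)$ is even.** This is the step that passes to the completion. Factor $p_j$ in $\hat O=R[[x,y]]$, and suppose that some prime factor $q$ is real in the sense of Definition 11.1. Then $q\hat O\cap O$ is a prime ideal of $O$ containing $p_j$. It is different from $\mathfrak m$, since $q$ cannot divide both $x$ and $y$ in $\hat O$. As $\dim O=2$, it equals $(p_j)$. So $O/p_j$ embeds in $\hat O/q\subset R((\tau))$ by Lemma 11.3, and $\kappa(p_j)$ is formally real, a contradiction. Hence no prime factor of $p_j$ in $\hat O$ is real. By Lemma 11.2, and since the units of $\hat O$ are $\pm$ squares, $p_j=\pm N(z)$ with $z\in C((x,y))^*$. As $N(z)$ is a sum of squares in $R((x,y))$, Lemma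 8.1 shows that $v_P(p_j)=v_0(p_j)$ is even.

**Step 7: contradiction.** By Steps 5 and 6, and since $v_P(u)=0$, $v_P(f)$ is even. But $v_P$ is admissible, and Theorem A gives $v_P(f)\equiv\min(v_P(x),v_P(y))=1\pmod2$. So $S$ is not realizable when $d=2$. Together with Section 5 this proves Theorem 2. $\square$
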